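# Two measures on the sphere with no common 4-fan partition

## 1. Four rays and two parallel lines

Draw four rays from a point $x$ in the plane. They cut the plane into four sectors. Given two mass distributions and four positive numbers $\alpha_1,\dots,\alpha_4$ with sum $1$, can we place the point and the rays so that, going around $x$, the sectors contain the fractions $\alpha_1,\dots,\alpha_4$ of the first distribution, and the same sectors contain the same fractions of the second? It was conjectured (precise version in Section 2, on the sphere) that every positive vector $\alpha$ can be realized for every pair of distributions. We shall see that this is false, and we start with a situation where the reason is visible: both masses lie on lines.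

Let $L_1=\{Y=0\}$ and $L_2=\{Y=1\}$ in the $(X,Y)$-plane. Given absolutely continuous probability measures $F,G$ on $\mathbb R$, place $F$ on $L_1$ by $s\mapsto(s,0)$ and $G$ on $L_2$ by $t\mapsto(t,1)$. A planar 4-fan is a point $x$ with four distinct rays from $x$; it has four closed sectors $\sigma_1,\dots,\sigma_4$ in cyclic order.

**Proposition 1.** Let $\alpha=(\frac18,\frac38,\frac18,\frac38)$. There are absolutely continuous probability measures $F,G$ on $\mathbb R$ such that no planar 4-fan with apex off $L_1\cup L_2$ satisfies $F(\sigma_i)=G(\sigma_i)=\alpha_i$ for all $i$ (with $F$ and $G$ placed on $L_1$ and $L_2$).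

Suppose such a fan exists, with apex $x=(x_1,x_2)$. We first find out what it says about $F$ and $G$, and then choose $F$ and $G$.

**Step 1: the fan gives an affine map.** This step turns the fan into a map between the lines. Each ray meets $L_1$ in at most one point. If at most two rays met $L_1$, then $L_1$ would be cut into at most three pieces, each inside one sector, and at most three sectors would have positive $F$-mass. So at least three rays meet $L_1$, and likewise at least three meet $L_2$. Since $3+3>4$, some ray meets both lines. A ray from a point with $0<x_2<1$ cannot do that. So $x_2<0$ or $x_2>1$. Then the rays that meet $L_1$ are exactly those that meet $L_2$ (the ones going up if $x_2<0$, down if $x_2>1$), and projection from $x$ sends $(s,0)$ to $(A(s),1)$ with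
$$A(s)=x_1+h(s-x_1),\qquad h=\frac{x_2-1}{x_2}>0 .$$

**Step 2: the fan gives four points on a projective line.** This step forgets the plane. Let $\mathbb{RP}^1=\mathbb R\cup\{\infty\}$, a circle oriented by increasing $s\in\mathbb R$; write $[p,q]$ for the arc from $p$ to $q$ in the positive direction, and set $A(\infty)=\infty$. Let $q_i\in\mathbb{RP}^1$ be the place where the $i$-th ray meets $L_1$, with $q_i=\infty$ if it misses $L_1$. At most one $q_i$ is $\infty$, so the $q_i$ are distinct. The $i$-th ray meets $L_2$ at $A(q_i)$, again with $\infty$ for a miss.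

Turn a ray once counterclockwise about $x$. If $x_2<0$, its meeting point with $L_1$ runs from $+\infty$ down to $-\infty$ and then rests at $\infty$ while the ray does not point up. If $x_2>1$, it runs from $-\infty$ to $+\infty$ and then rests. The same holds for $L_2$, in the same direction. So the $q_i$ are in cyclic order on $\mathbb{RP}^1$, positive or negative, and the part of $L_1$ in a sector corresponds to the arc between two consecutive $q_i$. Read in the positive direction, the masses of these arcs are alternately $\frac18$ and $\frac38$, whichever direction we had. After relabelling we have what the following definition describes, for $F$ and, through $A$, for $G$.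

**Definition.** Let $F$ be a measure on $\mathbb R\subset\mathbb{RP}^1$ and $\beta=(\beta_1,\dots,\beta_4)$. A $\beta$-quadruple of $F$ is a 4-tuple $p=(p_1,\dots,p_4)$ of distinct points of $\mathbb{RP}^1$ in positive cyclic order with $F([p_i,p_{i+1}])=\beta_i$ for all $i$ (indices mod $4$).

So there is an $\alpha$-quadruple $p$ of $F$ and an increasing affine map $A$ for which $A(p)$ is an $\alpha$-quadruple of $G$. To exclude this, we need an affine invariant that separates the quadruples of $F$ from those of $G$.

**A first attempt: the ratio of three points.** The obvious affine invariant is $\rho=|p_2-p_1|/|p_3-p_2|$ for real $p_1,p_2,p_3$. It cannot work when the densities are continuous and positive. Let $F$ have such a density, and for $0<u<\frac12$ let $p_1<p_2<p_3$ be the points to the left of which $F$ has mass $u$, $u+\frac18$, $u+\frac12$. Together with the right $p_4$ (possibly $\infty$) they form an $\alpha$-quadruple. As $u\to0$ we have $p_1\to-\infty$ while $p_2,p_3$ tend to distinct real limits, so $\rho\to\infty$. As $u\to\frac12$ we have $p_3\to+\infty$ while $p_1,p_2$ tend to distinct real limits,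 so $\rho\to0$. By continuity $\rho$ takes every positive value. The same is true for $G$, so the values of $\rho$ for the two measures cannot be kept apart. The exact trouble is that a point of the quadruple may pass through $\infty$, where $\rho$ degenerates. We need an expression in which each $p_j$ occurs once above and once below, so that nothing happens when it passes through $\infty$.

**Definition.** For distinct $p_1,\dots,p_4\in\mathbb{RP}^1$ let
$$c(p)=\frac{|p_2-p_1|\,|p_4-p_3|}{|p_3-p_2|\,|p_1-p_4|},$$
where, if some $p_j=\infty$, the two factors containing $p_j$ (one above, one below) are omitted.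

**Lemma 2.** (i) $c(A(p))=c(p)$ for every nonconstant affine $A$ (with $A(\infty)=\infty$). (ii) Write $p_i=\tan\varphi_i$ with $\varphi_i\in\mathbb R/\pi\mathbb Z$ and $\infty=\tan\frac\pi2$. Then
$$c(p)=\frac{|\sin(\varphi_2-\varphi_1)|\,|\sin(\varphi_4-\varphi_3)|}{|\sin(\varphi_3-\varphi_2)|\,|\sin(\varphi_1-\varphi_4)|}.\tag{1}$$

*Proof.* (i) An affine map multiplies all differences by one constant, and there are equally many factors above and below, also after the omission.

(ii) If all $p_i$ are real, use $\sin(\varphi-\psi)=\cos\varphi\cos\psi\,(\tan\varphi-\tan\psi)$ in each factor on the right of (1). Each index occurs once above and once below, so all cosines cancel. If $p_j=\infty$, then $\varphi_j=\frac\pi2$ and $|\sin(\varphi_i-\varphi_j)|=|\cos\varphi_i|$. So each of the two factors containing $\varphi_j$ becomes the cosine of the neighboring index, in the place where the identity would have put it; apply the identity in the remaining two factors, and again all cosines cancel. $\square$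

The identification $\mathbb{RP}^1\cong\mathbb R/\pi\mathbb Z$ by $\varphi$ respects orientations. For points in positive cyclic order we always choose lifts
$$\varphi_1<\varphi_2<\varphi_3<\varphi_4<\varphi_5:=\varphi_1+\pi .$$

**Step 3: a measure with constant cross-ratio.** Let $G$ be the Cauchy distribution, with density $\frac1{\pi(1+t^2)}$. Since $d\varphi=dt/(1+t^2)$, it is the uniform probability measure on $\mathbb R/\pi\mathbb Z$ in the coordinate $\varphi$. So a $\beta$-quadruple of $G$ (all $\beta_i>0$, $\sum\beta_i=1$) has $\varphi_{i+1}-\varphi_i=\pi\beta_i$, and by (1)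
$$c=\frac{\sin\pi\beta_1\,\sin\pi\beta_3}{\sin\pi\beta_2\,\sin\pi\beta_4}.\tag{2}$$
For $\beta=\alpha=(\frac18,\frac38,\frac18,\frac38)$ this is $\tan^2\frac\pi8=(\sqrt2-1)^2=3-2\sqrt2>0.17$. By hand: the angles $0,\frac\pi8,\frac\pi2,\frac{5\pi}8$ give the quadruple $(0,\ \sqrt2-1,\ \infty,\ -\sqrt2-1)$, and the definition gives $c=\frac{|p_2-p_1|}{|p_1-p_4|}=\frac{\sqrt2-1}{\sqrt2+1}=3-2\sqrt2$.

**Step 4: measures in clusters.** We now want $F$ for which $c$ is always small. By (1), it is enough that one of $[\varphi_1,\varphi_2]$, $[\varphi_3,\varphi_4]$ is always very short while the other two arcs stay long. Short arcs with a fixed mass call for concentrated mass. For an integer $N\ge3$ and $0<\delta<\frac\pi N$ let $F_{N,\delta}$ have, in the coordinate $\varphi$, mass $\frac1N$ spread uniformly on each cluster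
$$J_r=\left[\tfrac{\pi r}N,\tfrac{\pi r}N+\delta\right],\qquad r=0,\dots,N-1 .$$
It is absolutely continuous as a measure on $\mathbb R$ (via $\tan$, a diffeomorphism off the one point $\frac\pi2$). Let $\Phi:\mathbb R\to\mathbb R$ be its continuous nondecreasing distribution function, $\Phi(0)=0$, $\Phi(\varphi+\pi)=\Phi(\varphi)+1$. It increases by $\frac1N$ over each lifted cluster $[\frac{\pi r}N,\frac{\pi r}N+\delta]$, $r\in\mathbb Z$, is strictly increasing there, and is constant between clusters. So for each $i\in\mathbb Z$,
$$\Phi^{-1}\!\left(\tfrac iN\right)=\left[\tfrac{\pi(i-1)}N+\delta,\ \tfrac{\pi i}N\right],\tag{3}$$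
an interval of length $\frac\pi N-\delta$, which we call a gap. Points outside all gaps lie in the interiors of lifted clusters. Two consequences:

* (C1) An interval that meets no gap lies inside one lifted cluster and, if it is closed, has length less than $\delta$.
* (C2) If $\varphi<\psi$ and the open interval $(\Phi(\varphi),\Phi(\psi))$ contains some $\frac iN$, then $(\varphi,\psi)$ contains a whole gap, so $\psi-\varphi\ge\frac\pi N-\delta$. This applies whenever $\Phi(\psi)-\Phi(\varphi)>\frac1N$.

For a $\beta$-quadruple of $F_{N,\delta}$ we have $\Phi(\varphi_{i+1})-\Phi(\varphi_i)=\beta_i$.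

**Step 5: three clusters do it.** This step proves that, for $F=F_{3,\delta}$ with $\delta=\frac1{10}$, every $\alpha$-quadruple has $c<0.16$. Put $u=\Phi(\varphi_1)$. On $[\varphi_1,\varphi_2]$ the function $\Phi$ takes exactly the values in $[u,u+\frac18]$, on $[\varphi_3,\varphi_4]$ those in $[u+\frac12,u+\frac58]$. If both intervals met gaps, there would be a multiple of $\frac13$ in each range, and their difference would be a multiple of $\frac13$ in $[\frac38,\frac58]$. But $\frac13<\frac38$ and $\frac58<\frac23$. So one of the two intervals meets no gap, and by (C1) its length is less than $\delta$. The numerator of (1) is therefore at most $\sin\delta\le\delta$.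

The arcs $[\varphi_2,\varphi_3]$ and $[\varphi_4,\varphi_1+\pi]$ have mass $\frac38>\frac13$, so by (C2) their lengths are at least $\frac\pi3-\delta$; as the lengths add up to less than $\pi$, both lie in $[\frac\pi3-\delta,\pi-(\frac\pi3-\delta)]$, and their sines are at least $\sin(\frac\pi3-\delta)$. With $\delta=\frac1{10}$,
$$\sin\!\left(\tfrac\pi3-\delta\right)=\tfrac{\sqrt3}2\cos\delta-\tfrac12\sin\delta\ \ge\ 0.866\cdot0.995-0.05>0.81,\qquad c\le\frac{0.1}{0.81^2}<0.16 .$$

By Lemma 2(i) and Step 3, $c(p)=c(A(p))>0.17$ for the quadruple $p$ of Step 2, a contradiction. This proves Proposition 1. $\square$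

## 2. Fans on $S^2$ and the conjectured description of $\mathcal A_{k,m}$

From now on, measures in the problem are Borel probability measures on $S^2$ that are absolutely continuous with respect to surface-area measure. Bárány and Matoušek formulated these partitions on the sphere.

**Definition.** A $k$-fan on $S^2$ is a point $x\in S^2$ (the apex) with $k$ pairwise distinct great semicircles, each joining $x$ to $-x$. They divide $S^2$ into $k$ conical sectors $\sigma_1,\dots,\sigma_k$ with nonempty interior, listed in cyclic order around $x$. The fan is an $\alpha$-partition for $\mu$ if $\mu(\sigma_i)=\alpha_i$ for $i=1,\dots,k$. The set $\mathcal A_{k,m}$ consists of all $\alpha=(\alpha_1,\dots,\alpha_k)$ such that for every $m$ measures $\mu_1,\dots,\mu_m$ a single $k$-fan is an $\alpha$-partition for all of them.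

We read "listed in cyclic order" in the most permissive way: any starting sector, either direction. Nonexistence will be proved in that sense, hence holds for any stricter reading. Example: the four meridians of longitude $0,\frac\pi4,\pi,\frac{5\pi}4$ form a 4-fan with apex the north pole. For the uniform measure it is a $(\frac18,\frac38,\frac18,\frac38)$-partition.

Bárány and Matoušek's results, as we use them for orientation only: the interesting cases are $(k,m)=(2,3),(3,2),(4,2)$; up to a permutation of coordinates, $(\frac14,\frac14,\frac14,\frac14)$ and $(\frac15,\frac15,\frac15,\frac25)$ belong to $\mathcal A_{4,2}$; and $\mathcal A_{3,2}$ contains $(\frac13,\frac13,\frac13)$, $(\frac12,\frac14,\frac14)$ and all $(\frac p5,\frac q5,\frac r5)$ with positive integers $p+q+r=5$.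

**Conjecture.** Let $(k,m)$ be $(2,3)$, $(3,2)$ or $(4,2)$. Then $\alpha\in\mathcal A_{k,m}$ if and only if $\alpha_1+\dots+\alpha_k=1$ and $\alpha_i>0$ for $i=1,\dots,k$.

The conjecture is taken from the work printed as "S E C O N D E D I T I O N", https://github.com/weilai0980/paper-math, where the index range is written $1,\dots,m$; since $\alpha$ has one coordinate per sector, $1,\dots,k$ is meant. The "only if" part is immediate: the sum is $1$ because semicircles are null sets and the $\mu_j$ are probability measures, and $\alpha_i>0$ follows by taking one $\mu_j$ uniform, since sectors have nonempty interior.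

**One measure, by hand.** For $m=1$ every positive $\alpha$ with sum $1$ works. Fix any apex $x$ and any first semicircle, and let $m(\theta)$ be the mass swept out when it is turned by the angle $\theta$ about $x$. Then $m$ is continuous (semicircles are null) and nondecreasing from $m(0)=0$ to $m(2\pi)=1$. Choose $\theta_i$ with $m(\theta_i)=\alpha_1+\dots+\alpha_i$ for $1\le i\le k-1$; since the $\alpha_i$ are positive, $0<\theta_1<\dots<\theta_{k-1}<2\pi$, and the semicircles at $0,\theta_1,\dots,\theta_{k-1}$ form the fan. So with one measure the apex is free. With two measures and $k=4$ there are $2+4$ parameters for $3+3$ equations, and no freedom is left to spare.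

**Theorem 3.** Let $k,l\ge1$ be integers, $N=k+l+1$, and let $\alpha_1,\dots,\alpha_4>0$, $\sum\alpha_i=1$, with
$$\alpha_2>\tfrac kN,\qquad \alpha_4>\tfrac lN .$$
Then $\alpha\notin\mathcal A_{4,2}$. By cyclic relabelling, the same holds if $\alpha_1>\frac kN$ and $\alpha_3>\frac lN$.

With $k=l=1$: every positive $\alpha$ with sum $1$ and $\alpha_2,\alpha_4>\frac13$ fails. In particular $(\varepsilon,\frac12-\varepsilon,\varepsilon,\frac12-\varepsilon)$ fails for $0<\varepsilon<\frac16$, and $\varepsilon=\frac18$ disproves the conjecture: its "if" part fails for $(k,m)=(4,2)$. The complement of $\mathcal A_{4,2}$ in the open simplex has nonempty interior.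

**Corollary 4.** If $\alpha_i>0$, $\sum\alpha_i=1$ and $\alpha_1+\alpha_3<\frac13\min(\alpha_2,\alpha_4)$, then $\alpha\notin\mathcal A_{4,2}$.

**Proposition 5.** For $\alpha$ as in Theorem 3: (a) the two measures can be chosen with strictly positive $C^\infty$ densities, so that the same pair has no common $\alpha'$-partition for every $\alpha'$ in a neighborhood of $\alpha$; (b) there are also two absolutely continuous measures on $\mathbb R^2$ with no common planar 4-fan $\alpha$-partition.

Theorem 3 does not collide with the positive results: it needs two opposite coordinates with sum greater than $\frac{k+l}N=\frac{N-1}N\ge\frac23$, while opposite coordinates add up to $\frac12$ in $(\frac14,\frac14,\frac14,\frac14)$ and to at most $\frac35$ in any permutation of $(\frac15,\frac15,\frac15,\frac25)$. The set $\mathcal A_{4,2}$ is not determined here, and nothing is claimed about the $(2,3)$ and $(3,2)$ clauses taken separately.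

Compared with Proposition 1, three things change.

1. The vector $\alpha$ is more general, need not be palindromic, and the number of clusters must be adapted to it (Section 3).
2. The fan lives on the sphere, so the apex may lie "at infinity" or on the far hemisphere (Section 4).
3. The measures must be absolutely continuous. We thicken the lines to thin strips and let the thickness tend to $0$. But then fans may degenerate, and the limiting apex may fall on one of the lines, the case that Proposition 1 excluded (Sections 5 and 6).

## 3. Clusters for general $(k,l)$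

The purpose of this section is the one-dimensional half of Theorem 3. The vector $(\alpha_3,\alpha_2,\alpha_1,\alpha_4)$ appears because a fan may be read in the opposite direction on the line.

**Proposition 6.** Let $\alpha$ satisfy $\alpha_i>0$, $\sum\alpha_i=1$, $\alpha_2>\frac kN$, $\alpha_4>\frac lN$ with $N=k+l+1$, $k,l\ge1$. There are absolutely continuous probability measures $F,G$ on $\mathbb R$ such that for neither $\beta=(\alpha_1,\alpha_2,\alpha_3,\alpha_4)$ nor $\beta=(\alpha_3,\alpha_2,\alpha_1,\alpha_4)$ is there a $\beta$-quadruple $p$ of $F$ and an increasing affine map $A$ such that $A(p)$ is a $\beta$-quadruple of $G$.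

*Proof.* **Step 1: the value for $G$.** Let $G$ be the Cauchy distribution. By (2), for both choices of $\beta$, every $\beta$-quadruple of $G$ has
$$c=M:=\frac{\sin\pi\alpha_1\,\sin\pi\alpha_3}{\sin\pi\alpha_2\,\sin\pi\alpha_4}>0 .$$

**Step 2: one short arc.** Let $F=F_{N,\delta}$; note $N\ge3$. This step bounds the numerator of (1) for a $\beta$-quadruple of $F$. In both cases $\beta_2=\alpha_2$ and $\beta_4=\alpha_4$. Put $u=\Phi(\varphi_1)$, so that
$$\Phi(\varphi_2)=u+\beta_1,\qquad \Phi(\varphi_3)=u+\beta_1+\beta_2,\qquad \Phi(\varphi_4)=u+1-\beta_4 .$$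
Suppose both $[\varphi_1,\varphi_2]$ and $[\varphi_3,\varphi_4]$ meet gaps. Then there are integers $i,j$ with $\frac iN\in[u,u+\beta_1]$ and $\frac jN\in[u+\beta_1+\beta_2,\,u+1-\beta_4]$. Subtracting,
$$\frac kN<\beta_2\le\frac{j-i}N\le1-\beta_4<1-\frac lN=\frac{k+1}N ,$$
so the integer $j-i$ lies strictly between $k$ and $k+1$, which is impossible. Hence one of the two intervals meets no gap, and by (C1) its length is less than $\delta<\frac\pi2$. The numerator of (1) is at most $\sin\delta\le\delta$.

**Step 3: two long arcs.** This step bounds the denominator below. Since $\beta_2>\frac kN\ge\frac1N$ and $\beta_4>\frac lN\ge\frac1N$, (C2) gives $\varphi_3-\varphi_2\ge\frac\pi N-\delta$ and $\varphi_1+\pi-\varphi_4\ge\frac\pi N-\delta$. The sum of these lengths is less than $\pi$, so both lie in $[\frac\pi N-\delta,\ \pi-(\frac\pi N-\delta)]$. As $0<\frac\pi N-\delta<\frac\pi2$, the sine is at least $\sin(\frac\pi N-\delta)$ on this interval, and $|\sin(\varphi_1-\varphi_4)|=\sin(\varphi_1+\pi-\varphi_4)$. Altogether every $\beta$-quadruple of $F$ satisfies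
$$c\le\frac{\delta}{\sin^2(\frac\pi N-\delta)} .\tag{4}$$

**Step 4: separation.** The right side of (4) tends to $0$ as $\delta\to0$. Fix $\delta$ so small that it is less than $M$. If $p$ and $A$ existed, then $M=c(A(p))=c(p)<M$ by Steps 1 to 3 and Lemma 2(i), a contradiction. $\square$

## 4. Fans with apex off two great circles

Here we replace the parallel lines by great circles. Use coordinates $(X,Y,Z)$ on $\mathbb R^3$ and put
$$V_1=\{Y=0\},\quad V_2=\{Y=Z\},\quad E_j=S^2\cap V_j,\qquad V_1\cap V_2=\mathbb R(1,0,0).$$
Viewed in the plane $Z=1$ from the origin, $V_1$ and $V_2$ are the lines $Y=0$ and $Y=1$ of Section 1. For absolutely continuous probability measures $F,G$ on $\mathbb R$ let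
$$\nu_1=\text{image of }F\text{ under }s\mapsto\frac{(s,0,1)}{|(s,0,1)|},\qquad \nu_2=\text{image of }G\text{ under }t\mapsto\frac{(t,1,1)}{|(t,1,1)|} .$$
These measures have no atoms, $\nu_1(\{Y=0<Z\})=1$ and $\nu_2(\{Y=Z>0\})=1$. They are not absolutely continuous; that is repaired in Section 6.

**Notation for fans.** For unit vectors $w\perp x$ let $R_x^\theta w=\cos\theta\,w+\sin\theta\,x\times w$ be the counterclockwise rotation about $x$. Each $z\in S^2\setminus\{\pm x\}$ is uniquely $\cos r\,x+\sin r\,v$ with $0<r<\pi$ and a unit vector $v\perp x$, which we call the direction of $z$ at $x$. The directions form a circle $D_x$. For $\delta\in[0,2\pi]$ put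
$$S(x,w,\delta)=\{\cos r\,x+\sin r\,R_x^\theta w:\ 0\le r\le\pi,\ 0\le\theta\le\delta\},$$
and let $S^\circ(x,w,\delta)$ be the open set given by $0<r<\pi$, $0<\theta<\delta$. Replacing the apex $x$ by $-x$ keeps the semicircles and reverses the cyclic order. So we always assume that the sectors of a 4-fan are listed counterclockwise:
$$\sigma_i=S(x,w_i,\delta_i),\quad w_{i+1}=R_x^{\delta_i}w_i,\quad \delta_i>0,\quad \sum\delta_i=2\pi ,$$
where $\sigma_i$ lies between the semicircles $C_i$ and $C_{i+1}$, and $C_i$ consists of $\pm x$ and the points of direction $w_i$. Let $I_i\subset D_x$ be the closed arc of length $\delta_i$ counterclockwise from $w_i$.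

**Lemma 7.** Let a 4-fan have apex $x\notin E_1\cup E_2$ and counterclockwise sectors with $\nu_1(\sigma_i)=\nu_2(\sigma_i)=\alpha_i>0$ for all $i$. Then there are an increasing affine map $A$, some $\beta\in\{(\alpha_1,\alpha_2,\alpha_3,\alpha_4),(\alpha_3,\alpha_2,\alpha_1,\alpha_4)\}$, and a $\beta$-quadruple $p$ of $F$ such that $A(p)$ is a $\beta$-quadruple of $G$.

*Proof.* **Step 1: projection along $x$.** This step finds the map that replaces the central projection. Let $P$ be the orthogonal projection onto $x^\perp$, whose kernel is $\mathbb Rx$. Since $x\notin V_j$, $P|_{V_j}:V_j\to x^\perp$ is a linear isomorphism. The direction at $x$ of $z\in E_j$ is $Pz/|Pz|$, so the direction map $d_j:E_j\to D_x$ is a homeomorphism. Put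
$$T=(P|_{V_2})^{-1}P|_{V_1}:V_1\to V_2,\qquad \hat T(e)=Te/|Te|,\qquad\text{so } d_2\circ\hat T=d_1 .$$
Let $e_i=d_1^{-1}(w_i)$, the one point where $C_i$ meets $E_1$. Then $\hat T(e_i)$ is the one point where $C_i$ meets $E_2$. As $\sigma_i\cap E_j=d_j^{-1}(I_i)$, the set $\sigma_i\cap E_1$ is the arc between $e_i$ and $e_{i+1}$ that contains no other $e_h$, and $\hat T$ carries it to $\sigma_i\cap E_2$. Finally, if $v\in V_1\cap V_2$ then $Tv=v$; hence $T(1,0,0)=(1,0,0)$, and writing $T(0,0,1)=(m,\lambda,\lambda)$,
$$T(a,0,b)=(a+mb,\ \lambda b,\ \lambda b),\qquad\lambda\ne0 .\tag{5}$$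

**Step 2: $\lambda>0$.** This excludes an apex "between the lines". If at most two of the $e_i$ had $Z>0$, the open half circle $E_1\cap\{Z>0\}$, which carries $\nu_1$, would be cut into at most three arcs, each in one sector, and at most three sectors would have positive $\nu_1$-measure. So at least three of the $e_i=(a_i,0,b_i)$ have $b_i>0$. In the same way at least three of the points $\hat T(e_i)$ have $Z>0$, which by (5) means $\lambda b_i>0$. As $3+3>4$, some $i$ has $b_i>0$ and $\lambda b_i>0$. So $\lambda>0$.

**Step 3: collapsing to $\mathbb{RP}^1$.** Let $\kappa_1:E_1\to\mathbb{RP}^1$ send $(a,0,b)$ to $a/b$ if $b>0$ and to $\infty$ if $b\le0$; let $\kappa_2:E_2\to\mathbb{RP}^1$ send $(a,b,b)$ to $a/b$ if $b>0$ and to $\infty$ if $b\le0$. Clearly $\kappa_1,\kappa_2$ carry $\nu_1,\nu_2$ to $F,G$. Parametrize $E_1$ by $(\sin\tau,0,\cos\tau)$ and call increasing $\tau$ positive. Then $\kappa_1$ equals $\tan\tau$ for $|\tau|<\frac\pi2$ and $\infty$ on the remaining closed half circle. So $\kappa_1$ is continuous, runs once around $\mathbb{RP}^1$ in the positive direction, and rests at $\infty$ meanwhile. The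 same holds for $\kappa_2$, where $E_2$ is parametrized by the rays through $(\sin\tau,\cos\tau,\cos\tau)$.

If $[e,e']$ is a positive arc of $E_1$ with $\kappa_1(e)\ne\kappa_1(e')$, then its points with $b>0$ are mapped bijectively onto the real points of $[\kappa_1(e),\kappa_1(e')]$. Therefore
$$\nu_1([e,e'])=F([\kappa_1(e),\kappa_1(e')]),\tag{6}$$
and likewise for $\nu_2,\kappa_2,G$. By (5), since $\lambda>0$,
$$\kappa_2\circ\hat T=A\circ\kappa_1,\qquad A(s)=\frac{s+m}\lambda,\quad A(\infty)=\infty ,$$
with $A$ increasing; points with $b\le0$ go to points with $\lambda b\le0$. In the coordinates $(a,b)$ on $V_1$ and $V_2$ the map $T$ has determinant $\lambda>0$, so $\hat T$ preserves the positive direction.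

**Step 4: reading off the quadruple.** Put $q_i=\kappa_1(e_i)$. By Step 2 at most one $q_i$ is $\infty$, and $\kappa_1$ is injective on $\{b>0\}$, so the $q_i$ are distinct. The points $e_1,\dots,e_4$ are in cyclic order on $E_1$, since $d_1$ is a homeomorphism; the order is positive or negative, and $\hat T(e_1),\dots,\hat T(e_4)$ have the same direction on $E_2$. Also $\kappa_2(\hat T(e_i))=A(q_i)$.

If the direction is positive, $\sigma_i\cap E_1=[e_i,e_{i+1}]$, and (6) gives $F([q_i,q_{i+1}])=\alpha_i$ and $G([Aq_i,Aq_{i+1}])=\alpha_i$. Take $p=(q_1,q_2,q_3,q_4)$ and $\beta=(\alpha_1,\alpha_2,\alpha_3,\alpha_4)$.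

If it is negative, $\sigma_i\cap E_1=[e_{i+1},e_i]$, and $F([q_{i+1},q_i])=\alpha_i=G([Aq_{i+1},Aq_i])$. Take $p=(q_4,q_3,q_2,q_1)$, which is in positive cyclic order. The arcs $[p_1,p_2]=[q_4,q_3]$, $[p_2,p_3]=[q_3,q_2]$, $[p_3,p_4]=[q_2,q_1]$, $[p_4,p_1]=[q_1,q_4]$ have $F$-masses $\alpha_3,\alpha_2,\alpha_1,\alpha_4$, and so do their images under $A$ for $G$. So $\beta=(\alpha_3,\alpha_2,\alpha_1,\alpha_4)$. $\square$

**Example.** Take the apex $x=(0,1,0)$, which is off both circles and "at infinity" in the plane $Z=1$. Then $T(a,0,b)=(a,b,b)$, so $m=0$, $\lambda=1$ and $A$ is the identity. If $F=G$, choose real $p_1,\dots,p_4$ with $p_1<p_2<p_3<p_4$ such that the three arcs between them have $F$-masses $\alpha_1,\alpha_2,\alpha_3$ and the mass outside $[p_1,p_4]$ is $\alpha_4$. The semicircles from $x$ through the points $(p_i,0,1)/|\cdot|$ then give the sectors $\nu_1$- and $\nu_2$-masses $\alpha_1,\dots,\alpha_4$ in cyclic order. So two equal measures on the circles never lead to a counterexample; $F$ and $G$ must differ, as they do in Proposition 6.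

## 5. Limits of fans

We shall approximate $\nu_1,\nu_2$ by absolutely continuous measures and pass to the limit in the fans, so we need to know what survives. A sector may shrink to a semicircle or grow to the whole sphere; we keep track of this by allowing $\delta_i\in[0,2\pi]$.

By compactness, any sequence of 4-fans $(x^n,w_i^n,\delta_i^n)$ has a subsequence along which $x^n\to x$, $w_i^n\to w_i$, $\delta_i^n\to\delta_i\in[0,2\pi]$. Still $w_{i+1}=R_x^{\delta_i}w_i$ and $\sum\delta_i=2\pi$. Write $\sigma_i=S(x,w_i,\delta_i)$ and $\sigma_i^\circ=S^\circ(x,w_i,\delta_i)$ for the possibly degenerate limits, and let $C_i$, $I_i$ be defined as before. We have $\sigma_i\setminus\sigma_i^\circ\subset C_i\cup C_{i+1}$; if $\delta_i=0$, then $\sigma_i=C_i$ and $\sigma_i^\circ=\emptyset$. If all $\delta_i>0$, the limit is a genuine 4-fan.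

Recall the portmanteau theorem: if $\mu^n\to\nu$ weakly, then $\limsup\mu^n(K)\le\nu(K)$ for closed $K$ and $\liminf\mu^n(O)\ge\nu(O)$ for open $O$.

**Lemma 8.** If $\mu^n\to\nu$ weakly, then along such a subsequence
$$\nu(\sigma_i^\circ)\le\liminf\mu^n(\sigma_i^n)\le\limsup\mu^n(\sigma_i^n)\le\nu(\sigma_i).$$

*Proof.* **Step 1: the upper bound.** The set $S(x,w,\delta)$ is the image of $[0,\pi]\times[0,1]$ under $(r,t)\mapsto\cos r\,x+\sin r\,R_x^{t\delta}w$, which depends on $(x,w,\delta)$ continuously, uniformly in $(r,t)$. So for each $\eta>0$, eventually $\sigma_i^n$ lies in the closed $\eta$-neighborhood $N_\eta$ of $\sigma_i$, and $\limsup\mu^n(\sigma_i^n)\le\limsup\mu^n(N_\eta)\le\nu(N_\eta)$. As $\eta\to0$, $\nu(N_\eta)\to\nu(\sigma_i)$, because $\sigma_i$ is closed.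

**Step 2: compact sets inside.** We show that a compact $Q\subset\sigma_i^\circ$ lies in $\sigma_i^n$ for all large $n$. Otherwise, after passing to a further subsequence, there are $z_n\in Q\setminus\sigma_i^n$ with $z_n\to z\in Q$. The angle $\theta\in(0,2\pi)$ of a point $z$ relative to $(x,w)$, for $z\ne\pm x$ not of direction $w$, is determined by
$$(z\cdot w,\ z\cdot(x\times w))=\varrho\,(\cos\theta,\sin\theta),\qquad\varrho>0,$$
so it depends continuously on $(z,x,w)$. Since $z\in\sigma_i^\circ$, its angle relative to $(x,w_i)$ is in $(0,\delta_i)$. So the angle of $z_n$ relative to $(x^n,w_i^n)$ is in $(0,\delta_i^n)$ eventually, i.e. $z_n\in\sigma_i^n$, a contradiction.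

**Step 3: the lower bound.** Given a compact $Q\subset\sigma_i^\circ$, choose an open $O$ with $Q\subset O\subset\overline O\subset\sigma_i^\circ$. By Step 2 for the compact set $\overline O$, $\liminf\mu^n(\sigma_i^n)\ge\liminf\mu^n(O)\ge\nu(O)\ge\nu(Q)$. Take the supremum over $Q$, using inner regularity of $\nu$. $\square$

## 6. Thin strips, and an apex that lands on a great circle

**The measures.** For $n\ge1$ let $\mu_1^n$ and $\mu_2^n$ be the images of $F\otimes\mathrm{Unif}[0,\frac1n]$ and $G\otimes\mathrm{Unif}[0,\frac1n]$ under
$$(s,y)\mapsto\frac{(s,y,1)}{|(s,y,1)|},\qquad (t,y)\mapsto\frac{(t,1+y,1)}{|(t,1+y,1)|} .$$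
These maps are diffeomorphisms of $\mathbb R^2$ onto the open hemisphere $Z>0$, so $\mu_1^n,\mu_2^n$ are absolutely continuous. For continuous $f$ on $S^2$, dominated convergence gives $\int f\,d\mu_j^n\to\int f\,d\nu_j$; so $\mu_j^n\to\nu_j$ weakly.

**Lemma 9.** Let $\alpha_i>0$, $\sum\alpha_i=1$. If for infinitely many $n$ some 4-fan is an $\alpha$-partition of both $\mu_1^n$ and $\mu_2^n$, then there is a 4-fan with apex $x\notin E_1\cup E_2$ and counterclockwise sectors satisfying $\nu_1(\sigma_i)=\nu_2(\sigma_i)=\alpha_i$ for all $i$.

*Proof.* Pass to a convergent subsequence of these fans. Lemma 8 gives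
$$\nu_j(\sigma_i^\circ)\le\alpha_i\le\nu_j(\sigma_i)\qquad(j=1,2;\ i=1,\dots,4).\tag{7}$$
Where $x$ lies on $E_j$, a semicircle $C_i$ may carry positive $\nu_j$-mass, and (7) is all we have. We shall see that it is enough.

**Step 1: if $x\notin E_j$, nothing is lost for $\nu_j$.** Let $h_j$ be a linear functional with kernel $V_j$. On $C_i$, the equation $\cos r\,h_j(x)+\sin r\,h_j(w_i)=0$ with $h_j(x)\ne0$ has exactly one solution $r\in(0,\pi)$, and $\pm x\notin E_j$. So $C_i$ meets $E_j$ in one point and is $\nu_j$-null. By (7), $\nu_j(\sigma_i)=\alpha_i>0$; hence no $\sigma_i$ is a mere semicircle, all $\delta_i>0$, and the limit is a genuine 4-fan with four distinct semicircles.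

If $x\notin E_1\cup E_2$, Step 1 for $j=1,2$ is the claim. The other positions of $x$ have to be excluded.

**Step 2: $x\in E_1\setminus E_2$ is impossible.** By Step 1 with $j=2$ the limit is a genuine 4-fan with $\nu_2(\sigma_i)=\alpha_i$. Let $E^+,E^-$ be the two semicircles of $E_1$ from $x$ to $-x$. Each has a single direction at $x$. So a closed sector contains it, or meets it only in $\pm x$. A semicircle lies in exactly two closed sectors if it is one of the $C_i$, and in exactly one otherwise. By (7), each of the four sectors has $\nu_1(\sigma_i)>0$; as $\nu_1$ is carried by $E_1$ and has no atoms, each sector contains $E^+$ or $E^-$. So four sectors are covered by two semicircles, each lying in at most two of them. Hence each lies in exactly two, with no sector in common: $E^+=C_p$, lying in $\sigma_{p-1},\sigma_p$, and $E^-=C_{p+2}$, lying in $\sigma_{p+1},\sigma_{p+2}$ (indices mod 4). So each of the two closed hemispheres bounded by $E_1$ is a union of two sectors. One of them is $\{Y\le0\}\cap S^2$, and $\nu_2(\{Y\le0\})=0$ because $\nu_2$ lives on $Y=Z>0$. This contradicts $\nu_2(\sigma_i)=\alpha_i>0$.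

**Step 3: $x\in E_2\setminus E_1$ is impossible.** Exchange the roles. By Step 1 with $j=1$, the limit is a genuine 4-fan with $\nu_1(\sigma_i)=\alpha_i$. The counting of Step 2, applied to $\nu_2$ and the two semicircles of $E_2$ from $x$ to $-x$, shows that each closed hemisphere bounded by $E_2$ is a union of two sectors. So two sectors lie in $\{Y\ge Z\}$. But $\nu_1(\{Y\ge Z\})=0$, because $\nu_1$ lives on $Y=0<Z$, a contradiction.

**Step 4: $x\in E_1\cap E_2$ is impossible.** Now $x=\pm(1,0,0)$, and $\nu_j$ is concentrated on the open semicircle $H_j=E_j\cap\{Z>0\}$, which joins $x$ to $-x$ and has one direction $\eta_j$ at $x$; here $\eta_1\ne\eta_2$. By (7), $\nu_j(\sigma_i)>0$, so each of the four direction arcs $I_i$ contains both $\eta_1$ and $\eta_2$. In particular all $\delta_i>0$. Then the $I_i$ are four nondegenerate arcs with disjoint interiors and four distinct endpoints, and no point lies in more than two of them, a contradiction. $\square$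

**Proof of Theorem 3.** **Step 1: the case $\alpha_2>\frac kN$, $\alpha_4>\frac lN$.** Take $F,G$ from Proposition 6 and form $\mu_1^n,\mu_2^n$. Suppose that for infinitely many $n$ some 4-fan is an $\alpha$-partition of both. Lemma 9 gives a 4-fan with apex off $E_1\cup E_2$ and $\nu_1(\sigma_i)=\nu_2(\sigma_i)=\alpha_i$. Lemma 7 turns it into a $\beta$-quadruple $p$ of $F$ and an increasing affine $A$ for which $A(p)$ is a $\beta$-quadruple of $G$, with $\beta$ one of the two vectors of Proposition 6. That proposition says that this is impossible. So for all large $n$ the absolutely continuous pair $\mu_1^n,\mu_2^n$ has no common $\alpha$-partition, and $\alpha\notin\mathcal A_{4,2}$.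

**Step 2: the case $\alpha_1>\frac kN$, $\alpha_3>\frac lN$.** The vector $\alpha'=(\alpha_4,\alpha_1,\alpha_2,\alpha_3)$ has $\alpha'_2>\frac kN$ and $\alpha'_4>\frac lN$. A fan is an $\alpha$-partition if and only if, with its sectors relabelled cyclically, it is an $\alpha'$-partition. So the pair that Step 1 provides for $\alpha'$ works for $\alpha$. $\square$

## 7. Opposite sectors of small total mass

Theorem 3 asks for suitable integers $k,l$. The point of Corollary 4 is that they exist as soon as $\alpha_1+\alpha_3$ is small compared with $\alpha_2$ and $\alpha_4$.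

**Proof of Corollary 4.** Let $b=\min(\alpha_2,\alpha_4)$ and $s=\alpha_1+\alpha_3<\frac b3$. As $\alpha_2+\alpha_4<1$, we have $b<\frac12$. Put $n=\lfloor1/b\rfloor\ge2$ and $N=n+1\ge3$, so that $\frac1N<b\le\frac1n$. Then
$$\frac2N-b\ \ge\ \frac2{n+1}-\frac1n=\frac{n-1}{n(n+1)}\ \ge\ \frac1{3n}\ \ge\ \frac b3\ >\ s ,$$
where the second inequality is $3(n-1)\ge n+1$, i.e. $n\ge2$, and the third is $b\le\frac1n$. Hence
$$\max(\alpha_2,\alpha_4)=1-b-s>1-\frac2N=\frac{N-2}N ,\qquad \min(\alpha_2,\alpha_4)=b>\frac1N .$$
Theorem 3 applies with $\{k,l\}=\{1,N-2\}$, where $k=1$ if $\alpha_2=b$ and $l=1$ otherwise; note $N-2\ge1$ and $k+l+1=N$. $\square$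

For example, $\alpha=(\frac1{32},\frac{10}{32},\frac1{32},\frac{20}{32})$ has $\alpha_2<\frac13$. Here $\alpha_1+\alpha_3=\frac2{32}<\frac{10}{96}$, and the proof gives $n=3$, $N=4$, $k=1$, $l=2$. Indeed $\frac{10}{32}>\frac14$ and $\frac{20}{32}>\frac24$.

## 8. Smooth positive densities and the plane

**Proof of Proposition 5(a).** **Step 1: smoothing.** Let $\mu_1,\mu_2$ be absolutely continuous measures without a common $\alpha$-partition; the proof of Theorem 3 provides them. We approximate each by measures $\tilde\mu_j^n\to\mu_j$ with strictly positive $C^\infty$ densities. Let $f$ be the density of $\mu_j$. Choose a continuous $g_n$ with $\|g_n-f\|_{L^1}<\frac1n$; replacing $g_n$ by $\max(g_n,0)$ does not increase the distance, as $f\ge0$. By the Stone–Weierstrass theorem there is a polynomial $h_n$ in $X,Y,Z$ with $|h_n-(g_n+\frac1n)|<\frac1{2n}$ on $S^2$. Then $h_n>0$, and $h_n\to f$ in $L^1$. Dividing $h_n$ by its integral, which tends to $1$, gives the density of $\tilde\mu_j^n$. Convergence of densities in $L^1$ implies weak convergence.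

**Step 2: nonexistence is stable.** Suppose that for no $n$ there is a neighborhood of $\alpha$ as required for the pair $\tilde\mu_1^n,\tilde\mu_2^n$. Then for each $n$ there are $\alpha^n$ with $|\alpha^n-\alpha|<\frac1n$ and a common $\alpha^n$-partition of $\tilde\mu_1^n,\tilde\mu_2^n$. Pass to a convergent subsequence of these fans. Lemma 8 gives $\mu_j(\sigma_i^\circ)\le\alpha_i\le\mu_j(\sigma_i)$. Semicircles are $\mu_j$-null, so $\mu_j(\sigma_i)=\alpha_i>0$. No $\sigma_i$ is a mere semicircle, so all $\delta_i>0$, and the limit is a genuine 4-fan that is a common $\alpha$-partition of $\mu_1,\mu_2$, a contradiction. So for some $n$ the pair $\tilde\mu_1^n,\tilde\mu_2^n$ has no common $\alpha'$-partition for all $\alpha'$ in a neighborhood of $\alpha$. $\square$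

**Proof of Proposition 5(b).** After a cyclic relabelling, as in Step 2 of the proof of Theorem 3, we may assume $\alpha_2>\frac kN$ and $\alpha_4>\frac lN$. Choose $F,G$ from Proposition 6 and $n$ so large that $\mu_1^n,\mu_2^n$ have no common $\alpha$-partition. Let $g(q)=(q,1)/|(q,1)|$, a diffeomorphism of $\mathbb R^2$ onto the open hemisphere $Z>0$. Then $\mu_1^n,\mu_2^n$ are the images under $g$ of the absolutely continuous planar measures $F\otimes\mathrm{Unif}[0,\frac1n]$ and $G\otimes\mathrm{Unif}[1,1+\frac1n]$. We show that a planar 4-fan corresponds, with its sectors, to a spherical one.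

Let a planar 4-fan have apex $y$ and rays in the distinct unit directions $v_1,\dots,v_4$. Put $x=g(y)$ and let $P$ be the orthogonal projection onto $x^\perp$. For $q\ne y$ we have $(q,1)=(y,1)+(q-y,0)$ and $P(y,1)=0$, so the direction of $g(q)$ at $x$ is $P(q-y,0)$, normalized. The linear map $v\mapsto P(v,0)$ from $\mathbb R^2$ to $x^\perp$ is injective, since $(v,0)\in\mathbb Rx$ forces $v=0$ because $x$ has nonzero $Z$-coordinate. So it is an isomorphism and induces a homeomorphism from the circle of planar directions at $y$ to $D_x$. It sends the arcs between consecutive $v_i$ to the arcs between consecutive directions $w_i=P(v_i,0)/|P(v_i,0)|$. Hence the planar sectors are exactly the sets $g^{-1}(\sigma_i)$, where $\sigma_i$ are the sectors of the spherical 4-fan with apex $x$ and semicircles in the directions $w_i$. If the planar fan were a common $\alpha$-partition of the two planar measures, the spherical fan would be a common $\alpha$-partition of $\mu_1^n,\mu_2^n$, which does not exist. $\square$
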